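# Tensor factorizations of the group algebra of a $p$-group in characteristic $p$

Throughout, $p$ is a prime, $G$ is a finite $p$-group, and $k$ is a field of characteristic $p$. Algebras are associative, unital and finite-dimensional over $k$, and $\otimes=\otimes_k$.

If $G=H_1\times H_2$, then $kG\cong kH_1\otimes kH_2$. So a direct decomposition of the group gives a tensor factorization of the algebra. We ask about the converse. Suppose someone hands us an isomorphism $kG\cong A\otimes B$ with $\dim A,\dim B>1$, where $A$ and $B$ are algebras that need not have anything to do with groups. Must $G$ be a direct product of two proper subgroups? Such a factorization with both dimensions greater than $1$ is called *non-trivial*. An algebra is *tensor-indecomposable* if it has no non-trivial tensor factorization, and a finite group is *indecomposable* if it is not a direct product of two proper subgroups.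

We will prove that the answer is yes. The characteristic matters: $\mathbb C C_{p^2}\cong\mathbb C^{p^2}\cong\mathbb C^p\otimes\mathbb C^p$, although $C_{p^2}$ is indecomposable. We begin with abelian groups, where the answer comes from linear algebra.

## 1. Abelian groups: sorting a basis of $I/I^2$

**Definition.** An algebra $R$ is *local with residue field $k$* if it has a nilpotent two-sided ideal $I_R$ of codimension $1$.

In that case each element outside $I_R$ is a nonzero scalar plus a nilpotent element, hence a unit. So $I_R$ is exactly the set of non-units. It is therefore determined by $R$, and every isomorphism respects it. We write $W_R=I_R/I_R^2$, and $\varepsilon_R:R\to R/I_R=k$ for the quotient map. For example, $R=k[t]/(t^q)$ with $q>1$ has $I_R=(t)$, and $W_R$ is spanned by the class of $t$.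

We use the following facts.

**Fact (F).** *Every nonzero $kG$-module $M$ has a nonzero $G$-fixed vector.* Take $0\ne v\in M$. The $\mathbb F_p$-span of the orbit $Gv$ is a finite $\mathbb F_p$-space of order divisible by $p$, and $G$ permutes it with orbits of $p$-power length. So the number of fixed points is divisible by $p$. It is not $0$, because $0$ is fixed, so there is a nonzero fixed vector.

**Fact (L).** *$kG$ is local with residue field $k$, and $I_{kG}$ is the augmentation ideal $I$.* By (F), every simple $kG$-module is the trivial module $k$. So $I$ kills every composition factor of $kG$, and hence $I$ is nilpotent.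

**Fact (N).** *Let $J$ be a nilpotent ideal, and let $E\subseteq J$ be a multiplicatively closed subspace with $E+J^2=J$. Then $E=J$.* Indeed $J^n=(E+J^2)^n\subseteq E^n+J^{n+1}\subseteq E+J^{n+1}$ for all $n\ge1$. So $J\subseteq E+J^2\subseteq E+J^3\subseteq\cdots$, and this ends at $J\subseteq E$.

**Fact (T).** *(a) If $A\otimes B$ is local with residue field $k$, then so are $A$ and $B$. (b) If $A$ and $B$ are local with residue field $k$, then so is $A\otimes B$. Its ideal $J=I_{A\otimes B}$ satisfies*
$$J=(I_A\otimes1)\oplus(1\otimes I_B)\oplus(I_A\otimes I_B),\qquad J^2=(I_A^2\otimes 1)\oplus(1\otimes I_B^2)\oplus(I_A\otimes I_B). \tag{1}$$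

For (a), put $I_A=\{x\in A: x\otimes1\in I_{A\otimes B}\}$. It is a nilpotent ideal, and it is the kernel of the unital homomorphism $A\to A\otimes B\to k$, so it has codimension $1$. The same works for $B$. For (b), the displayed $J$ is the kernel of $\varepsilon_A\otimes\varepsilon_B$, so it is an ideal of codimension $1$. It equals $I_A\otimes B+A\otimes I_B$, a sum of two nilpotent ideals, so it is nilpotent. For $J^2$, multiply out: $(I_A\otimes1)^2=I_A^2\otimes1$, $(1\otimes I_B)^2=1\otimes I_B^2$, $(I_A\otimes1)(1\otimes I_B)=I_A\otimes I_B$, and all other products lie in $I_A\otimes I_B$.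

Now let $\pi_A=\mathrm{id}\otimes\varepsilon_B:A\otimes B\to A$ and $\pi_B=\varepsilon_A\otimes\mathrm{id}:A\otimes B\to B$. These are algebra homomorphisms. On $J$, the map $\pi_A$ kills $1\otimes I_B$ and $I_A\otimes I_B$, so it reads off the component in $I_A\otimes 1$, and $\pi_B$ does the same for $1\otimes I_B$. By (1),
$$J/J^2\cong W_A\oplus W_B,\qquad x\mapsto\bigl([\pi_A(x)],[\pi_B(x)]\bigr). \tag{2}$$

The smallest case can already be settled by hand. Let $G$ be cyclic of order $q=p^n>1$ with generator $g$, and put $t=g-1$. Then $t^q=g^q-1=0$, so $kG=k[t]/(t^q)$ and $\dim I/I^2=1$. If $kG\cong A\otimes B$ with both dimensions greater than $1$, then $I_A$ and $I_B$ are nonzero and nilpotent, so $W_A$ and $W_B$ are nonzero. Then (2) gives $\dim I/I^2\ge2$, a contradiction. So $kC_{p^n}$ is tensor-indecomposable. Here is the general abelian case.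

**Proposition 1.** *Let $G$ be abelian and let $\psi:kG\to A\otimes B$ be an isomorphism of algebras. Then $G=H_1\times H_2$ for subgroups $H_1,H_2$ such that $\pi_A\psi$ restricts to an isomorphism $kH_1\to A$ and $\pi_B\psi$ restricts to an isomorphism $kH_2\to B$. In particular $|H_1|=\dim A$ and $|H_2|=\dim B$.*

*Proof.* Write $G=\langle g_1\rangle\times\dots\times\langle g_d\rangle$ with $g_i$ of order $q_i>1$. With $t_i=g_i-1$ we have $kG=k[t_1,\dots,t_d]/(t_1^{q_1},\dots,t_d^{q_d})$, so the $g_i-1$ form a basis of $I/I^2$. By (2), the $d$ vectors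
$$\bigl([\pi_A\psi(g_i)-1],\,[\pi_B\psi(g_i)-1]\bigr),\qquad i=1,\dots,d,$$
form a basis of $W_A\oplus W_B$. Choose bases of $W_A$ and $W_B$ and write these vectors as the columns of an invertible $d\times d$ matrix. Expand its determinant by Laplace along the $\dim W_A$ rows that belong to $W_A$. Some term is nonzero. This gives a partition $\{1,\dots,d\}=S_1\sqcup S_2$ such that the $[\pi_A\psi(g_i)-1]$, $i\in S_1$, form a basis of $W_A$, and the $[\pi_B\psi(g_i)-1]$, $i\in S_2$, form a basis of $W_B$.

Put $H_j=\langle g_i:i\in S_j\rangle$, so $G=H_1\times H_2$. The image $E$ of the augmentation ideal of $kH_1$ under $\pi_A\psi$ is a multiplicatively closed subspace of $I_A$, and it spans $I_A$ modulo $I_A^2$. By (N), $E=I_A$, so $kH_1\to A$ is surjective. Likewise $kH_2\to B$ is surjective. Thus $|H_1|\ge\dim A$ and $|H_2|\ge\dim B$. Since $|H_1||H_2|=|G|=\dim A\dim B$, both are equalities, and both maps are isomorphisms. $\square$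

So for abelian $G$ we even recover the factors: $A\cong kH_1$ and $B\cong kH_2$. What changes when $G$ is not abelian?

## 2. The general theorem, and what $I/I^2$ cannot see

**Theorem A.** *If $kG\cong A\otimes B$ as $k$-algebras, then $G=H_1\times H_2$ for subgroups with $|H_1|=\dim A$, $|H_2|=\dim B$. In particular, if $\dim A,\dim B>1$, then $G$ is a direct product of two proper subgroups.*

**Theorem B.** *In Theorem A, $H_1,H_2$ can be chosen so that moreover $A\cong kH_1$ and $B\cong kH_2$ as $k$-algebras.*

**Corollary C.** *$kG$ is tensor-indecomposable if and only if $G$ is indecomposable. If $kG\cong A_1\otimes\cdots\otimes A_r\cong A_1'\otimes\cdots\otimes A'_s$ with all factors tensor-indecomposable of dimension $>1$, then $r=s$ and $A_i\cong A'_{\sigma(i)}$ for some permutation $\sigma$. Moreover $A_i\cong kH_i$, where $G\cong H_1\times\cdots\times H_r$ is the decomposition of $G$ into indecomposable groups.*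

Let us try to repeat the abelian argument. From $gh-1=(g-1)+(h-1)+(g-1)(h-1)$ we see that the elements $g-1$ span $I/I^2$, so we can choose $g_1,\dots,g_d\in G$ such that the $g_i-1$ form a basis of $I/I^2$. The Laplace expansion works as before and sorts the $g_i$ into two groups. With $H_j=\langle g_i:i\in S_j\rangle$ we get surjections $kH_1\to A$ and $kH_2\to B$, so $|H_1|\ge\dim A$ and $|H_2|\ge\dim B$. But the proof then used $G=H_1\times H_2$, which came for free from a basis of an abelian group. Now nothing makes $H_1$ commute with $H_2$.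

This really happens. Let $p=2$ and $G=D_8\times C_2$, with $D_8=\langle r,s\rangle$, $r^4=s^2=1$, $srs=r^{-1}$, and $C_2=\langle c\rangle$. Take $A=kD_8$ and $B=kC_2$. Since $r,s,c$ generate $G$, the classes of $r-1,s-1,c-1$ span $I/I^2$. They are independent because they are so after mapping to the group algebra of $G/\langle r^2\rangle\cong C_2^3$. Since $cs-1\equiv(c-1)+(s-1)$ modulo $I^2$, the elements $r,s,cs$ also give a basis. Here $\pi_A(r)=r$, $\pi_A(s)=\pi_A(cs)=s$ and $\pi_B(cs)=c$. So $S_1=\{r,s\}$, $S_2=\{cs\}$ is an admissible sorting. It gives $H_1=D_8$ and $H_2=\langle cs\rangle$, and $kH_1\to A$ and $kH_2\to B$ are even isomorphisms. Yet $cs$ does not commute with $r$.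

The space $I/I^2$ contains no information about which elements commute. So we need an object that does, and this is $kG$ as a module for the conjugation action of $G$. It is a permutation module whose point stabilizers are the centralizers $C_G(y)$. The plan is to make $G$ act on $A$ and $B$ separately, to show that these are permutation modules too, and to compare stabilizers. This will give $G=C_AC_B$, where $C_A$ and $C_B$ are the kernels of the two actions. These two subgroups commute, but they overlap in the center $Z(G)$, and the rest of the work is to remove the overlap.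

## 3. Turning group elements into pure tensors

**Step 1.** The purpose of this step is to let $G$ act on $A$ and on $B$. If $g=a\otimes b$ is a pure tensor, then conjugation by $g$ is conjugation by $a$ on $A$ tensored with conjugation by $b$ on $B$. In general $g$ is not pure. For example, let $p=2$ and $G=\langle x\rangle\times\langle y\rangle\cong C_2\times C_2$. Then $x\mapsto1+X+XY$, $y\mapsto1+Y$ defines a homomorphism $kG\to k[X]/(X^2)\otimes k[Y]/(Y^2)$. It is surjective by (N), because $X+XY$ and $Y$ span $J/J^2$, so it is an isomorphism. A pure tensor with augmentation $1$ can be scaled to the form $(1+\alpha X)(1+\beta Y)=1+\alpha X+\beta Y+\alpha\beta XY$. For this to be $1+X+XY$ we would need $\alpha=1$, $\beta=0$, $\alpha\beta=1$, which is impossible. The remedy is to change the isomorphism.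

**Lemma 2.** *Let $\psi:kG\to A\otimes B$ be an isomorphism of algebras. Then there is an isomorphism $\Phi:kG\to A\otimes B$ with $\Phi(g)=a_g\otimes b_g$ for all $g\in G$, where $g\mapsto a_g$ and $g\mapsto b_g$ are group homomorphisms $G\to 1+I_A$ and $G\to1+I_B$.*

*Proof.* By (L) and (T)(a), $A$ and $B$ are local with residue field $k$. Let $J=I_{A\otimes B}$, so $\psi(I)=J$. Put $a_g=\pi_A(\psi(g))$ and $b_g=\pi_B(\psi(g))$. As $\psi(g)-1\in J$, these lie in $1+I_A$ and $1+I_B$, and they are multiplicative in $g$. So $\Phi(g)=a_g\otimes b_g$ is multiplicative in $g$ and extends linearly to an algebra homomorphism $\Phi:kG\to A\otimes B$. Now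
$$\Phi(g)-1=(a_g-1)\otimes1+1\otimes(b_g-1)+(a_g-1)\otimes(b_g-1).$$
By the remark before (2), the components of $\psi(g)-1\in J$ in $I_A\otimes1$ and $1\otimes I_B$ are also $(a_g-1)\otimes1$ and $1\otimes(b_g-1)$. So $\Phi(g)-1$ and $\psi(g)-1$ differ by an element of $I_A\otimes I_B\subseteq J^2$. By linearity, $\Phi(x)\equiv\psi(x)$ modulo $J^2$ for all $x\in I$. Hence $\Phi(I)$ is a multiplicatively closed subspace of $J$ with $\Phi(I)+J^2=\psi(I)+J^2=J$. By (N), $\Phi(I)=J$. As $\Phi(1)=1$, the map $\Phi$ is surjective, and by dimensions it is an isomorphism. $\square$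

In the example, $\Phi$ sends $x$ to $(1+X)\otimes1$ and $y$ to $1\otimes(1+Y)$.

From now on we identify $kG$ with $A\otimes B$ by $\Phi$, so that
$$g=a_g\otimes b_g\qquad(g\in G). \tag{3}$$
Since $\pi_A(g)=\varepsilon_B(b_g)a_g=a_g$ and $\pi_A$ is surjective, the elements $a_g$ span $A$. Likewise the $b_g$ span $B$.

## 4. Fixed points modulo traces

**Step 2.** This step builds a tool that counts the fixed points $\Omega^S$ of a $G$-set using only the module $k\Omega$, and that respects products and tensor products.

**Definition.** Let $M$ be a $kG$-module and $R\le S\le G$. Let $M^R$ be the space of $R$-fixed vectors. The *relative trace* is $\mathrm{Tr}_R^S:M^R\to M^S$, $\mathrm{Tr}_R^S(x)=\sum_{s\in S/R}sx$. Put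
$$M(S)=M^S\Big/\sum_{R<S}\mathrm{Tr}_R^S(M^R).$$

For $Q\le R\le S$ we have $\mathrm{Tr}_R^S\mathrm{Tr}_Q^R=\mathrm{Tr}_Q^S$. As an example, let $p=2$ and let $M=kD_8$ with the conjugation action, with $S=D_8$. The fixed space $M^S$ has as basis the five class sums $1,\ r^2,\ r+r^3,\ s+sr^2,\ sr+sr^3$. The last three are traces, for example $r+r^3=\mathrm{Tr}_{\langle r\rangle}^{S}(r)$. The next lemma shows that nothing else is killed, so that $M(S)$ has the images of $1,r^2$, the elements of the center, as a basis.

**Lemma 3.** *Let $S\le G$.*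

1. *Let $M=k\Omega$ with $\Omega$ a finite $G$-set. Then $\sum_{R<S}\mathrm{Tr}^S_R(M^R)$ is the span of the sums over the non-trivial $S$-orbits of $\Omega$, and the images of the points of $\Omega^S$ form a basis of $M(S)$.*
2. *Let $A,B$ be algebras on which $G$ acts by automorphisms, and which are permutation modules. Then $A(S)$, $B(S)$ and $(A\otimes B)(S)$ are algebras, and $x\otimes y\mapsto x\otimes y$ induces an algebra isomorphism $A(S)\otimes B(S)\cong(A\otimes B)(S)$.*

*Proof.* (1) The space $M^S$ has the $S$-orbit sums as a basis. For $R<S$, the space $M^R$ is spanned by the $R$-orbit sums, and the sum over $R\omega$ is $\mathrm{Tr}_{R_\omega}^R(\omega)$. Then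
$$\mathrm{Tr}_R^S\mathrm{Tr}_{R_\omega}^R(\omega)=\mathrm{Tr}_{R_\omega}^S(\omega)=|S_\omega:R_\omega|\cdot(\text{sum over the orbit }S\omega).$$
The index is a power of $p$, so this is $0$ unless $S_\omega=R_\omega$. In that case $S_\omega\le R<S$, so $S\omega$ is a non-trivial orbit and we get its sum. Conversely, the sum over a non-trivial orbit $S\omega$ is $\mathrm{Tr}_{S_\omega}^S(\omega)$ with $S_\omega<S$. So the trace subspace is as claimed, and the one-point orbits remain as a basis of the quotient.

(2) For $x\in A^R$ and $z\in A^S$ we have $\mathrm{Tr}_R^S(x)z=\sum_s s(x)z=\sum_s s(x)s(z)=\mathrm{Tr}_R^S(xz)$, and similarly $z\,\mathrm{Tr}_R^S(x)=\mathrm{Tr}_R^S(zx)$. So the trace subspace is an ideal of the algebra $A^S$, and $A(S)$ is an algebra. The same holds for $B$ and $A\otimes B$. The map $A^S\otimes B^S\to(A\otimes B)^S$ is an algebra homomorphism. For $x\in A^R$, $y\in B^S$ we have $\mathrm{Tr}_R^S(x)\otimes y=\mathrm{Tr}_R^S(x\otimes y)$, and the same with the roles exchanged, so it induces an algebra homomorphism $A(S)\otimes B(S)\to(A\otimes B)(S)$. Let $\Omega_A,\Omega_B$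 be bases of $A,B$ permuted by $G$. By (1), the left side has basis $\Omega_A^S\times\Omega_B^S$ and the right side has basis $(\Omega_A\times\Omega_B)^S$. These are the same set, and the map is the identity on it. $\square$

## 5. Stabilizers are centralizers, and $G=C_AC_B$

Let $G$ act on $A$ by $x\mapsto a_gxa_g^{-1}$, on $B$ by $y\mapsto b_gyb_g^{-1}$, and diagonally on $A\otimes B$. By (3) the last action is conjugation by $g$ on $kG$. Write $G_{\rm conj}$ for the $G$-set $G$ with conjugation, so $A\otimes B=kG_{\rm conj}$.

**Step 3.** We show that $A$ and $B$ are themselves permutation modules, so that we can speak of their point stabilizers.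

Since $I_B$ is an ideal, $B=k1\oplus I_B$ as $kG$-modules. So $A\otimes B=(A\otimes 1)\oplus(A\otimes I_B)$, and $A\cong A\otimes1$ is a direct summand of $kG_{\rm conj}$. Now $kG_{\rm conj}$ is a direct sum of transitive permutation modules. A transitive permutation module has a one-dimensional fixed space, spanned by the sum of all points. If it were a direct sum of two nonzero submodules, its fixed space would have dimension at least $2$, by (F). So transitive permutation modules are indecomposable. By the Krull–Schmidt theorem, the summand $A$ is isomorphic to a direct sum of some of them. Hence $A\cong k\Omega_A$ for some $G$-set $\Omega_A$ with $|\Omega_A|=\dim A$, and likewise $B\cong k\Omega_B$ with $|\Omega_B|=\dim B$.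

**Step 4.** We compare $\Omega_A\times\Omega_B$ with $G_{\rm conj}$. The modules $k[\Omega_A\times\Omega_B]\cong A\otimes B$ and $kG_{\rm conj}$ are isomorphic. The set of $S$-fixed points of $G_{\rm conj}$ is $C_G(S)$. By Lemma 3(1), taking dimensions of $M(S)$ gives
$$|\Omega_A^S|\,|\Omega_B^S|=|C_G(S)|\qquad\text{for all }S\le G. \tag{4}$$
By Burnside's theorem, $G$-sets $X,Y$ with $|X^S|=|Y^S|$ for all $S$ are isomorphic. To recall the reason: suppose some orbit type $G/S$ has different multiplicities in $X$ and $Y$, and take such an $S$ of largest order. As $(G/T)^S\neq\emptyset$ only if $S$ is conjugate to a subgroup of $T$, the numbers $|X^S|$ and $|Y^S|$ involve only the type $G/S$ and types $G/T$ with $|T|>|S|$. The latter agree, so the multiplicities of $G/S$ agree too, a contradiction. Hence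
$$\Omega_A\times\Omega_B\cong G_{\rm conj}\quad\text{as $G$-sets.} \tag{5}$$

Put $Z=Z(G)$, $m_A=|\Omega_A^G|$ and $m_B=|\Omega_B^G|$. By (4) with $S=G$, $m_Am_B=|Z|$. In particular, $\Omega_A^G$ and $\Omega_B^G$ are not empty.

**Step 5.** We introduce the two commuting subgroups. Let
$$C_A=\{g\in G:a_g\in Z(A)\},\qquad C_B=\{g\in G:b_g\in Z(B)\}.$$
These are the kernels of the actions of $G$ on $A$ and $B$, equivalently on $\Omega_A$ and $\Omega_B$. If $g\in C_A\cap C_B$, then $g=a_g\otimes b_g$ is central. Conversely, an element of $Z$ acts trivially on $A\otimes B$, hence on $A\otimes 1$ and $1\otimes B$. So $C_A\cap C_B=Z$. For $g\in C_A$, $h\in C_B$ the group commutator is $[g,h]=[a_g,a_h]\otimes[b_g,b_h]=1$, since $a_g$ and $b_h$ are central. So $[C_A,C_B]=1$.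

**Proposition 4.** *$G=C_AC_B$, $|C_B|=\dim A\cdot m_B$ and $|C_A|=\dim B\cdot m_A$.*

*Proof.* The difficulty is that (5) is only an isomorphism of $G$-sets. It knows nothing about the multiplication of $G$, except that stabilizers on the right are centralizers. This turns out to be enough. Let
$$\mathcal A=\{y\in G: C_G(y)=G_\omega\text{ for some }\omega\in\Omega_A\},\qquad \mathcal B=\{w\in G: C_G(w)=G_{\omega'}\text{ for some }\omega'\in\Omega_B\}.$$

First we express $C_A$ and $C_B$ by centralizers. Let $\omega\in\Omega_A$ and choose $\omega_0\in\Omega_B^G$. Then $G_\omega=G_{(\omega,\omega_0)}$, and by (5) this is $C_G(y)$ for some $y\in G$. Then $y\in\mathcal A$. So the subgroups $G_\omega$, $\omega\in\Omega_A$, are exactly the $C_G(y)$, $y\in\mathcal A$. Intersecting gives $C_A=\bigcap_\omega G_\omega=C_G(\mathcal A)$. Likewise $C_B=C_G(\mathcal B)$.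

Next we show that every $y\in\mathcal A$ commutes with every $w\in\mathcal B$. Let $C_G(y)=G_\omega$ and $C_G(w)=G_{\omega'}$. By (5) there is $v\in G$ with
$$C_G(y)\cap C_G(w)=G_{(\omega,\omega')}=C_G(v).$$
Since $v\in C_G(v)$, the element $v$ commutes with $y$ and $w$. So $w\in C_G(v)\subseteq C_G(y)$, that is, $yw=wy$.

Finally we count. By the last paragraph, $\mathcal B\subseteq C_G(\mathcal A)=C_A$. Put $S=\langle\mathcal B\rangle\le C_A$. Then $S$ acts trivially on $\Omega_A$ and $C_G(S)=C_B$, so (4) gives
$$|C_B|=|\Omega_A|\,|\Omega_B^S|\ge\dim A\cdot m_B .$$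
By symmetry, $|C_A|\ge\dim B\cdot m_A$. As $C_A$ and $C_B$ commute and meet in $Z$,
$$|G|\ge|C_AC_B|=\frac{|C_A||C_B|}{|Z|}\ge\frac{\dim A\,\dim B\;m_Am_B}{m_Am_B}=|G|.$$
So equality holds everywhere. $\square$

In the example $G=D_8\times C_2$, $A=kD_8$, $B=kC_2$, we have $C_B=G$ and $C_A=Z(D_8)\times C_2$, with $m_A=m_B=2$. Indeed $16=8\cdot2$ and $4=2\cdot 2$.

## 6. Why a central product is not enough: homomorphisms to units

Proposition 4 alone does not finish the proof. Let $p=2$ and $G=UV$ with commuting subgroups $U,V\cong D_8$ that meet in $Z(G)$, of order $2$. Then $G$ is not a direct product of two proper subgroups, because both factors would have non-trivial centers, and $|Z(G)|$ would be at least $4$. So we must find out what prevents a factorization with $C_A=U$ and $C_B=V$. Here $m_Am_B=2$, say $m_A=1$ and $m_B=2$, and the numbers $\dim A=4$, $\dim B=8$ are compatible with Proposition 4. We return to this example after (6).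

**Step 6.** This step transports the question about $Z$ to two small commutative algebras. Since the $a_g$ span $A$, we have $A^G=Z(A)$. Put $\bar A=A(G)$ and $\bar B=B(G)$. These are quotients of $Z(A)$ and $Z(B)$. By Lemma 3(1) they have dimensions $m_A,m_B\ge1$. The algebra $Z(A)=k1\oplus(Z(A)\cap I_A)$ is commutative and local with residue field $k$, so its nonzero quotient $\bar A$ is too, and so is $\bar B$. For $c\in C_A$ let $\bar a_c$ be the image of $a_c\in Z(A)$ in $\bar A$. For $c\in C_B$ let $\bar b_c$ be the image of $b_c\in Z(B)$ in $\bar B$. This gives group homomorphisms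
$$\bar a:C_A\to\bar A^\times,\qquad\bar b:C_B\to\bar B^\times,$$
with values in $1+I_{\bar A}$ and $1+I_{\bar B}$. By Lemma 3(1) with $S=G$ and $\Omega=G_{\rm conj}$, the algebra homomorphism $kZ\to(kG)^G\to(kG_{\rm conj})(G)$ sends the basis $Z$ to a basis, so it is an isomorphism. Combine it with Lemma 3(2). An element $z\in Z$ is $a_z\otimes b_z$ with $a_z\in A^G$, $b_z\in B^G$, so we get an algebra isomorphism
$$kZ\cong\bar A\otimes\bar B,\qquad z\mapsto\bar a_z\otimes\bar b_z. \tag{6}$$

In the example, $m_A=1$ means $\bar A=k$, so $\bar a_z=1$ for $z\in Z$. By (6), $\bar b$ is then injective on $Z$. But $\bar b$ is a homomorphism from all of $C_B=V\cong D_8$ to an abelian group, and the non-trivial element of $Z$ is a commutator in $V$. This contradiction excludes the factorization. So the point is that $\bar a$ and $\bar b$ are defined on $C_A$ and $C_B$, and not only on $Z$, and have abelian targets. We want to use them to build homomorphisms $\alpha$ on $C_A$ and $\beta$ on $C_B$ such that $(\alpha|_Z,\beta|_Z)$ is injective on $Z$, with targets as small as possible. The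 kernels of $\beta$ and $\alpha$ will be $H_1$ and $H_2$.

**Step 7.** We split the center, using the abelian case.

**Lemma 5.** *$Z=Z_1\times Z_2$, where $\bar a$ induces an isomorphism $kZ_1\cong\bar A$ and $\bar b$ induces an isomorphism $kZ_2\cong\bar B$. In particular $|Z_1|=m_A$ and $|Z_2|=m_B$.*

*Proof.* Apply Proposition 1 to the abelian $p$-group $Z$ and the isomorphism (6). Since $\varepsilon_{\bar B}(\bar b_z)=1$ and $\varepsilon_{\bar A}(\bar a_z)=1$, the map $\pi_{\bar A}$ sends $\bar a_z\otimes\bar b_z$ to $\bar a_z$, and $\pi_{\bar B}$ sends it to $\bar b_z$. $\square$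

Note that nothing is said about $\bar b$ on $Z_1$ or $\bar a$ on $Z_2$.

**Step 8.** We show that central elements do not become more divisible in the unit groups. This controls extensions of homomorphisms from $Z$ to larger groups. We write abelian groups multiplicatively, and $D^{p^n}=\{x^{p^n}:x\in D\}$.

**Lemma 6.** *Let $n\ge0$.*

1. *If $z\in Z$, $\bar a_z\in(\bar A^\times)^{p^n}$ and $\bar b_z\in(\bar B^\times)^{p^n}$, then $z\in Z^{p^n}$.*
2. *If $z\in Z_1$ and $\bar a_z\in(\bar A^\times)^{p^n}$, then $z\in Z_1^{p^n}$. If $z\in Z_2$ and $\bar b_z\in(\bar B^\times)^{p^n}$, then $z\in Z_2^{p^n}$.*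

*Proof.* (1) Let $\bar a_z=u^{p^n}$ and $\bar b_z=w^{p^n}$. Then $\bar a_z\otimes\bar b_z=(u\otimes w)^{p^n}$. So by (6), $z$ is the $p^n$-th power of some $\sum_{y\in Z}\lambda_yy\in kZ$. As $kZ$ is commutative of characteristic $p$, this power is $\sum\lambda_y^{p^n}y^{p^n}$, which lies in the span of $Z^{p^n}$. The basis element $z$ lies in the span of the basis elements in $Z^{p^n}$, so $z\in Z^{p^n}$.

(2) This is the same argument in $kZ_1\cong\bar A$, under which $z\in Z_1$ corresponds to $\bar a_z$, and in $kZ_2\cong\bar B$. $\square$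

Let $D_A=\bar a(C_A)$ and $D_B=\bar b(C_B)$, which are finite abelian $p$-groups. Lemma 6(2) says that $\bar a(Z_1)$ is a pure subgroup of $D_A$, and a pure subgroup of a finite abelian group is a direct factor. So there are homomorphisms $\alpha:C_A\to D_A\to Z_1$ and $\beta:C_B\to D_B\to Z_2$ that are the identity on $Z_1$ and on $Z_2$. It is tempting to stop here, but $(\alpha|_Z,\beta|_Z)$ need not be injective. Let $p=2$, $k=\mathbb F_4$, $G=Z=\langle x\rangle\times\langle y\rangle\cong C_2\times C_2$, $A=k[X]/(X^2)$, $B=k[Y]/(Y^2)$, let $\lambda\in\mathbb F_4\setminus\mathbb F_2$, and put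
$$a_x=1+X,\quad a_y=1+\lambda X,\qquad b_x=1+\lambda Y,\quad b_y=1+Y .$$
All four square to $1$, so this defines a homomorphism $kG\to A\otimes B$. On $J/J^2$ it is given by the matrix $\begin{pmatrix}1&\lambda\\ \lambda&1\end{pmatrix}$ of determinant $1-\lambda^2\ne0$, so by (N) and dimensions it is an isomorphism. As $G$ is abelian, $\bar A=A$ and $\bar B=B$. We can take $Z_1=\langle x\rangle$ and $Z_2=\langle y\rangle$. The group $D_A=\langle1+X\rangle\times\langle1+\lambda X\rangle$ has order $4$, so we are free to choose $\alpha$ with $\alpha(x)=\alpha(y)=x$, and likewise $\beta$ with $\beta(x)=\beta(y)=y$. Both are the identity where they should be, but both kill $xy$. So $\alpha$ and $\beta$ must be chosen together. Lemma 6(1), which treats both factors at once, makes this possible.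

**Step 9.** We prepare the tool for building homomorphisms to cyclic groups. For a finite abelian $p$-group $D$ and $n\ge1$ put
$$P_n(D)=D^{p^{n-1}}[p]\,/\,D^{p^n}[p],\qquad\text{where } D^{p^j}[p]=\{x\in D^{p^j}:x^p=1\}.$$
This is an $\mathbb F_p$-space, which we write additively. Homomorphisms of groups induce linear maps, and $P_n(D\times D')=P_n(D)\oplus P_n(D')$. If $D$ is cyclic of order $p^m$, then $D^{p^j}[p]$ has order $p$ for $j<m$ and order $1$ for $j\ge m$. So $P_n(D)$ has dimension $1$ if $m=n$ and $0$ otherwise. Hence in general $\dim P_n(D)$ is the number of cyclic factors of $D$ of order exactly $p^n$. For instance $D=C_2\times C_8$ has $\dim P_1=1$, $P_2=0$, $\dim P_3=1$.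

**Lemma 7.** *Let $D$ be a finite abelian $p$-group and let $\lambda:P_n(D)\to\mathbb F_p$ be linear. Identify $\mathbb F_p$ with $p^{n-1}\mathbb Z/p^n\mathbb Z$ by $\ell\mapsto p^{n-1}\ell$. Then there is a homomorphism $\varphi:D\to\mathbb Z/p^n$ with $\varphi(x)=\lambda([x])$ for all $x\in D^{p^{n-1}}[p]$.*

*Proof.* Let $D=\prod_i\langle d_i\rangle$ with $d_i$ of order $p^{m_i}>1$. For $m_i=n$ choose an integer $\ell_i$ whose residue modulo $p$ is $\lambda([d_i^{p^{n-1}}])$, and set $\varphi(d_i)=\ell_i$. For $m_i\ne n$ set $\varphi(d_i)=0$. This is well defined. Let $x=\prod d_i^{e_i}\in D^{p^{n-1}}[p]$. The components with $m_i<n$ are trivial. The components with $m_i>n$ have order dividing $p$, so they are powers of $d_i^{p^{m_i-1}}$ and lie in $D^{p^n}[p]$. The components with $m_i=n$ have the form $d_i^{p^{n-1}f_i}$. So $[x]=\sum_{m_i=n}f_i[d_i^{p^{n-1}}]$, and $\varphi(x)=p^{n-1}\sum_{m_i=n}f_i\ell_i$ is the element identified with $\lambda([x])$. $\square$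

**Step 10.** Now we choose $\alpha$ and $\beta$ together.

**Lemma 8.** *There are finite abelian groups $X_1\cong Z_1$, $X_2\cong Z_2$ and homomorphisms $\alpha:C_A\to X_1$, $\beta:C_B\to X_2$ such that $\theta=(\alpha|_Z,\beta|_Z):Z\to X_1\times X_2$ is an isomorphism.*

*Proof.* Fix $n\ge1$ and let $s_j=s_j(n)=\dim P_n(Z_j)$ for $j=1,2$. Then $P_n(Z)=P_n(Z_1)\oplus P_n(Z_2)$ has dimension $s_1+s_2$. The maps $\bar a|_Z:Z\to D_A$ and $\bar b|_Z:Z\to D_B$ induce linear maps $P_n(Z)\to P_n(D_A)$ and $P_n(Z)\to P_n(D_B)$. Let $N_A$ and $N_B$ be their kernels.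

*The kernels are small.* Let $z\in Z^{p^{n-1}}[p]$ with $[z]\in N_A\cap N_B$. Then $\bar a_z\in D_A^{p^n}$ and $\bar b_z\in D_B^{p^n}$. By Lemma 6(1), $z\in Z^{p^n}$, so $[z]=0$. Hence $N_A\cap N_B=0$. Next let $z\in Z_1^{p^{n-1}}[p]$ with $[z]\in N_A$. Then $\bar a_z\in D_A^{p^n}$, so $z\in Z_1^{p^n}$ by Lemma 6(2), and $[z]=0$. Hence $P_n(Z_1)\cap N_A=0$, and so $\dim N_A\le s_2$. Likewise $P_n(Z_2)\cap N_B=0$ and $\dim N_B\le s_1$.

*Choice of complementary subspaces.* Let $U$ be a complement of $N_A\oplus N_B$ in $P_n(Z)$. Its dimension is $(s_2-\dim N_A)+(s_1-\dim N_B)$, and both brackets are non-negative. So $U=U_A\oplus U_B$ with these two dimensions. Put $K_A=N_A\oplus U_A$ and $K_B=N_B\oplus U_B$. Then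
$$P_n(Z)=K_A\oplus K_B,\quad K_A\supseteq N_A,\quad K_B\supseteq N_B,\quad\dim K_A=s_2,\quad\dim K_B=s_1 .$$

*Functionals and their lifts.* The subspace $K_A$ has codimension $s_1$, so there are $s_1$ linear functionals on $P_n(Z)$ with common kernel $K_A$. They vanish on $N_A$, so they factor through the image of $P_n(Z)$ in $P_n(D_A)$. Extend them to functionals on $P_n(D_A)$, and lift these by Lemma 7 to $s_1$ homomorphisms $D_A\to\mathbb Z/p^n$. In the same way, $s_2$ functionals with common kernel $K_B$ give $s_2$ homomorphisms $D_B\to\mathbb Z/p^n$. Now let $n$ vary and collect all these homomorphisms. We get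
$$D_A\to X_1:=\bigoplus_n(\mathbb Z/p^n)^{s_1(n)}\cong Z_1,\qquad D_B\to X_2:=\bigoplus_n(\mathbb Z/p^n)^{s_2(n)}\cong Z_2 .$$
Here $X_j\cong Z_j$ because $s_j(n)$ is the number of cyclic factors of $Z_j$ of order $p^n$. Let $\alpha$ and $\beta$ be the composites with $\bar a$ and $\bar b$.

*Injectivity of $\theta$.* It is enough to show that $\theta(z)\ne0$ for every $z\in Z$ of order $p$. There is $n\ge1$ with $z\in Z^{p^{n-1}}\setminus Z^{p^n}$, so $[z]\ne0$ in $P_n(Z)$. As $K_A\cap K_B=0$, we have $[z]\notin K_A$ or $[z]\notin K_B$. In the first case one of the chosen functionals with common kernel $K_A$ is nonzero on $[z]$. Since $\bar a_z\in D_A^{p^{n-1}}[p]$, the corresponding lift takes this nonzero value at $\bar a_z$, so $\alpha(z)\ne0$. In the second case $\beta(z)\neq0$ in the same way. So $\theta$ is injective. Since $|Z|=|Z_1||Z_2|=|X_1\times X_2|$, it is an isomorphism. $\square$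

## 7. The direct factors as kernels: proof of Theorem A

**Step 11.** We cut $C_B$ and $C_A$ down to subgroups that no longer overlap. Let
$$H_1=\ker(\beta:C_B\to X_2),\qquad H_2=\ker(\alpha:C_A\to X_1).$$
Then $[H_1,H_2]\le[C_B,C_A]=1$. If $z\in H_1\cap H_2$, then $z\in C_A\cap C_B=Z$ and $\alpha(z)=0$, $\beta(z)=0$, so $\theta(z)=0$ and $z=1$. So $H_1\cap H_2=1$, and $H_1H_2\cong H_1\times H_2$. By Proposition 4 and Lemma 5,
$$|H_1|\ge\frac{|C_B|}{|X_2|}=\frac{\dim A\cdot m_B}{m_B}=\dim A,\qquad|H_2|\ge\frac{|C_A|}{|X_1|}=\frac{\dim B\cdot m_A}{m_A}=\dim B .$$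
Hence $|H_1H_2|\ge\dim A\dim B=|G|$. So $G=H_1\times H_2$, with $|H_1|=\dim A$ and $|H_2|=\dim B$. If $\dim A,\dim B>1$, then both subgroups are proper. This proves Theorem A. $\blacksquare$

In particular, the group algebra over a field of characteristic $p$ of an indecomposable finite $p$-group has no non-trivial tensor factorization.

## 8. Canceling $k[X]/(X^q)$: proof of Theorem B

We now show $A\cong kH_1$ for the subgroups $H_1,H_2$ of Section 7. We know $C_B\ge H_1$, and $C_B$ exceeds $H_1$ only by central elements. The plan is to compute $kC_B$ in two ways, as $A\otimes\bar B$ and as $kH_1\otimes kZ_2$. As $\bar B\cong kZ_2$, we then have to cancel $kZ_2$, which is a tensor product of algebras $k[X]/(X^{p^n})$.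

**Step 12.** This step provides the cancellation.

**Lemma 9.** *Let $A,D$ be finite-dimensional local $k$-algebras with residue field $k$, and let $S=k[X]/(X^q)$ with $q=p^n>1$. If $A\otimes S\cong D\otimes S$, then $A\cong D$.*

*Proof.* Identify both sides with one algebra $R$. By (T)(b), $R$ is local with residue field $k$. Its ideal $J=I_R$ is determined by $R$, so it is the same for both factorizations. Let $x,y\in J$ be the central elements that correspond to $X$ in the first and in the second factorization. Write $V=J/J^2$, and let $V_A,V_D\subseteq V$ be the images of $I_A,I_D$. By (1) and (2), and since $W_S$ is spanned by the nonzero class of $X$,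
$$V=V_A\oplus k\bar x=V_D\oplus k\bar y,\qquad \bar x,\bar y\ne0 .$$
Also $\dim A=\dim D=\dim R/q$. If $R$ had a central element $u$ complementary to both $V_A$ and $V_D$, then $R/uR$ could be compared with both $A$ and $D$. Let us make this precise.

Let $u\in\{x,y,x+y\}$. Then $u\in J$ is central, and $u^q=0$, because $(x+y)^q=x^q+y^q=0$ for commuting elements in characteristic $p$. Suppose $\bar u\notin V_D$. Then $V=V_D+k\bar u$, since $V_D$ is a hyperplane. In the algebra $R/uR$, the image of $I_D$ is a multiplicatively closed subspace that spans $J/uR$ modulo $(J/uR)^2$. By (N) it is all of $J/uR$, so $D\to R/uR$ is surjective. On the other hand, each quotient $u^iR/u^{i+1}R$ is an image of $R/uR$ under multiplication by $u^i$, and $u^qR=0$. So $\dim R\le q\dim R/uR$, that is, $\dim R/uR\ge\dim D$. Hence $D\cong R/uR$. In the same way, $\bar u\notin V_A$ implies $A\cong R/uR$.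

It remains to find $u$ with $\bar u\notin V_A\cup V_D$. We know $\bar x\notin V_A$ and $\bar y\notin V_D$. If $\bar x\notin V_D$, take $u=x$. If $\bar y\notin V_A$, take $u=y$. Otherwise $\bar x\in V_D$ and $\bar y\in V_A$. Then $\bar x+\bar y\notin V_A$ because $\bar y\in V_A$ and $\bar x\notin V_A$, and $\bar x+\bar y\notin V_D$ because $\bar x\in V_D$ and $\bar y\notin V_D$. So $u=x+y$ works. $\square$

**Step 13.** We show $kC_B\cong A\otimes\bar B$, using $M(S)$ with $S=C_A$. First, $C_G(C_A)=C_B$. The inclusion $\supseteq$ holds because $[C_A,C_B]=1$. Conversely, by Proposition 4 an element of $C_G(C_A)$ has the form $cc'$ with $c\in C_A$, $c'\in C_B$. As $cc'$ and $c'$ centralize $C_A$, so does $c$. Also $c$ centralizes $C_B$. So $c$ centralizes $C_AC_B=G$, and $c\in Z\le C_B$. Hence $cc'\in C_B$.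

By Lemma 3(1), the algebra homomorphism $kC_B=kC_G(S)\to(kG)^S\to(kG_{\rm conj})(S)$ sends a basis to a basis, so $(kG_{\rm conj})(S)\cong kC_B$. Since $S=C_A$ acts trivially on $A$, the traces $\mathrm{Tr}_R^S$ for $R<S$ are multiplication by $|S:R|=0$, and $A(S)=A$. Since $G=SC_B$ and $C_B$ acts trivially on $\Omega_B$, the groups $S$ and $G$ have the same orbits on $\Omega_B$. So $B^S=B^G$, and by Lemma 3(1) the trace ideals for $S$ and for $G$ are the same. Thus $B(S)=B(G)=\bar B$. Lemma 3(2) now gives $kC_B\cong A\otimes\bar B$.

**Step 14.** We determine $C_B$ as a group. As $H_1\le C_B$ and $G=H_1\times H_2$, we have $C_B=H_1\times(H_2\cap C_B)$. Since $H_2\le C_A$, we have $H_2\cap C_B\le C_A\cap C_B=Z$. As $Z\le C_B$, it follows that $H_2\cap C_B=H_2\cap Z$. By definition, $H_2\cap Z=\ker(\alpha|_Z)$. The isomorphism $\theta=(\alpha|_Z,\beta|_Z)$ maps this kernel onto $0\times X_2$, so $H_2\cap C_B\cong X_2\cong Z_2$.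

**Step 15.** We combine the two computations. By Lemma 5, $\bar B\cong kZ_2$, so
$$A\otimes kZ_2\cong A\otimes\bar B\cong kC_B\cong kH_1\otimes kZ_2 .$$
As $Z_2$ is a product of cyclic groups of orders $p^{n_i}>1$, $kZ_2$ is a tensor product of algebras $k[X]/(X^{p^{n_i}})$. We cancel these one after another by Lemma 9. At each stage the algebras that remain are local with residue field $k$, by (T)(b). We get $A\cong kH_1$. The argument for $B$ is the same with the roles exchanged: $kC_A\cong\bar A\otimes B$, $C_A=H_2\times(H_1\cap Z)$, and $H_1\cap Z=\ker(\beta|_Z)\cong X_1\cong Z_1$. So $B\cong kH_2$, and Theorem B is proved. $\blacksquare$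

## 9. Unique factorization: proof of Corollary C

**Step 16.** We transfer the Krull–Remak–Schmidt theorem from groups to tensor factorizations. If $G$ is a direct product of two proper subgroups, then both are non-trivial, and $kG$ has a non-trivial tensor factorization. The converse is Theorem A. This proves the first claim.

Now let $kG\cong A_1\otimes\cdots\otimes A_r$ with all $A_i$ tensor-indecomposable of dimension $>1$. Apply Theorem B to the factorization $A_1\otimes(A_2\otimes\cdots\otimes A_r)$. It gives $G=H_1\times H'$ with $A_1\cong kH_1$ and $A_2\otimes\cdots\otimes A_r\cong kH'$. Since $H'$ is again a finite $p$-group, we can continue, and by induction we get $G\cong H_1\times\cdots\times H_r$ with $A_i\cong kH_i$ for all $i$. Each $H_i$ is non-trivial because $\dim A_i>1$. Each $H_i$ is indecomposable, since otherwise $A_i\cong kH_i$ would have a non-trivial tensor factorization. So this is the decomposition of $G$ into indecomposable groups.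

In the same way, a second factorization $kG\cong A'_1\otimes\cdots\otimes A'_s$ gives $G\cong H'_1\times\cdots\times H'_s$ with $H'_j$ indecomposable and $A'_j\cong kH'_j$. The Krull–Remak–Schmidt theorem for finite groups gives $r=s$ and a permutation $\sigma$ with $H_i\cong H'_{\sigma(i)}$. Hence $A_i\cong kH_i\cong kH'_{\sigma(i)}\cong A'_{\sigma(i)}$ for all $i$. $\blacksquare$
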